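\title{Rings of global dimension three with nonzero Nil-groups}

\begin{abstract}
The reduced Nil-group $\widetilde{\operatorname{Nil}}(R,\alpha)$ of a ring $R$ with automorphism $\alpha$ is built from the nilpotent $\alpha$-linear endomorphisms of finitely generated projective modules. It vanishes when $R$ is regular coherent, and it has been conjectured to vanish whenever $R$ has finite global dimension. We disprove the conjecture. We construct a countable ring $\Lambda$ of left and right global dimension $3$ and an element $t\in\Lambda$ with $t^2=0$ such that right multiplication by $t$ has nonzero class in $\widetilde{\operatorname{Nil}}(\Lambda,\mathrm{id})$. The ring is obtained from $k[t]/(t^2)$ by adjoining, countably many times, universal solutions to the equational criterion for flatness, in such a way that a trace detecting $t$ survives. The number $3$ is optimal: the group vanishes for all $\alpha$ if $R$ has left global dimension at most $2$ or weak global dimension at most $1$.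
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Nil-groups}
Let $R$ be a ring with $1$ and $\alpha\colon R\to R$ a ring automorphism. Modules are left modules unless we say otherwise. A map of $R$-modules $\nu$ is \emph{$\alpha$-linear} if it is additive and $\nu(rx)=\alpha(r)\nu(x)$ for all $r\in R$ and all $x$. A \emph{nil object} is a pair $(P,\nu)$ in which $P$ is a finitely generated projective $R$-module and $\nu\colon P\to P$ is a nilpotent $\alpha$-linear map. An \emph{exact sequence of nil objects} is a short exact sequence of $R$-modules
\begin{equation}\label{eq:exact}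
0\to P_0\xrightarrow{f}P\xrightarrow{g}P_1\to0
\end{equation}
where $(P_0,\nu_0)$, $(P,\nu)$, $(P_1,\nu_1)$ are nil objects, $f\nu_0=\nu f$ and $g\nu=\nu_1g$. The group $\operatorname{Nil}(R,\alpha)$ is the free abelian group on the isomorphism classes of nil objects modulo the relations
\[
[P,\nu]=[P_0,\nu_0]+[P_1,\nu_1]\ \text{ for each sequence \eqref{eq:exact}},\qquad [F,0]=0\ \text{ for $F$ finitely generated free}.
\]
The \emph{reduced Nil-group} $\widetilde{\operatorname{Nil}}(R,\alpha)$ is the subgroup generated by the classes $[F,\nu]$ with $F$ finitely generated free.

The reduced group measures how much the class of $(P,\nu)$ depends on $\nu$: it vanishes if and only if $[P,\nu]=[P,0]$ for every nil object. Indeed, if these equalities hold then $[F,\nu]=[F,0]=0$; conversely, if the reduced group vanishes and $P\oplus Q=F$ is free, then $[P,\nu]+[Q,0]=[F,\nu\oplus0]=0=[F,0]=[P,0]+[Q,0]$.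

The basic reason for an equality $[P,\nu]=[P,0]$ is a triangular form. Suppose that $0=P_0\subset P_1\subset\dots\subset P_l=P$ are submodules with $\nu(P_i)\subset P_{i-1}$ and with finitely generated projective quotients $P_i/P_{i-1}$. Then each $P_i$ is finitely generated projective, and the relations give $[P,\nu]=\sum_i[P_i/P_{i-1},0]=[P,0]$. Over a field the kernels $P_i=\ker\nu^i$ form such a filtration. They still do if $R$ has left global dimension at most $1$, that is, if submodules of projective modules are projective. Take $\alpha=\mathrm{id}$ for simplicity: $P/P_i\cong\nu^i(P)$ is finitely generated projective, so the surjection $P/P_{i-1}\to P/P_i$ splits, and its kernel $P_i/P_{i-1}$ is finitely generated projective. At the other extreme, the ring $k[t]/(t^2)$ has infinite global dimension, and multiplication by $t$ has nonzero class (Example~\ref{ex:dual}).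

\subsection*{The question}
A ring is \emph{coherent} if its finitely generated left ideals are finitely presented, and \emph{regular coherent} if moreover every finitely presented module has a resolution of finite length by finitely generated projective modules. By a theorem of Bass and Waldhausen, $\widetilde{\operatorname{Nil}}(R,\alpha)=0$ for every $\alpha$ when $R$ is regular coherent. Over such a ring the layers $\nu^iP/\nu^{i+1}P$, on which $\nu$ induces zero, need not be projective, but they are finitely presented and so have finite resolutions by finitely generated projective modules. One may guess that the finite length of the resolutions is what matters. This leads to the following conjecture, posed in \cite{CT}.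

\medskip
\noindent\textbf{Conjecture.} \emph{Let $R$ be a ring of finite cohomological dimension: there is a number $n$ such that every $R$-module has a projective resolution of length at most $n$. Then $\widetilde{\operatorname{Nil}}(R,\alpha)=0$ for each ring automorphism $\alpha$.}
\medskip

The hypothesis says that $R$ has finite left global dimension. It still provides finite projective resolutions of the layers, but nothing makes their terms finitely generated. We show that this loss is harmless up to global dimension $2$ and that the conjecture fails in every global dimension $n\ge3$.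

\subsection*{Results}
\emph{Countable} means finite or countably infinite. A \emph{trace} on an algebra $S$ over a field $k$ is a $k$-linear map $T\colon S\to k$ with $T(xy)=T(yx)$. The weak global dimension $\operatorname{w.gl.dim}$ is recalled in Section~\ref{sec:facts}.

\begin{theorem}\label{thm:embed}
Let $k$ be a countable field and $R_0$ a countable unital associative $k$-algebra. There are a countable unital $k$-algebra $\Lambda$ and an idempotent $e_0\in\Lambda$ with $e_0\Lambda e_0=R_0$ such that
\begin{enumerate}
\item[(1)] $\operatorname{w.gl.dim}\Lambda\le2$, and every left and every right $\Lambda$-module has projective dimension at most $3$;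
\item[(2)] every trace $R_0\to k$ extends to a trace $\Lambda\to k$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:counter}
Let $R_0=k[t]/(t^2)$ in Theorem~\ref{thm:embed}. Then there is a surjective homomorphism from $\widetilde{\operatorname{Nil}}(\Lambda,\mathrm{id})$ onto the additive group of $k$; it sends the class of $(\Lambda,\,x\mapsto xt)$ to $1$. In particular $\widetilde{\operatorname{Nil}}(\Lambda,\mathrm{id})\ne0$, and the conjecture is false. The ring $\Lambda$ has left and right global dimension exactly $3$ and weak global dimension exactly $2$. For each $n\ge3$ there is a ring $S$ of left and right global dimension exactly $n$ with $\widetilde{\operatorname{Nil}}(S,\mathrm{id})\ne0$.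
\end{corollary}

\begin{theorem}\label{thm:vanish}
Let $R$ be a ring and $\alpha$ an automorphism of $R$. Suppose that \textup{(i)} every left $R$-module has projective dimension at most $2$, or \textup{(ii)} $\operatorname{w.gl.dim}R\le1$. Then $[P,\nu]=[P,0]$ in $\operatorname{Nil}(R,\alpha)$ for every nil object $(P,\nu)$. In particular $\widetilde{\operatorname{Nil}}(R,\alpha)=0$.
\end{theorem}

Section~\ref{sec:trace} turns traces into invariants of Nil-groups. Section~\ref{sec:idea} examines a single element of square zero and shows by hand both why the dimensions in Corollary~\ref{cor:counter} cannot be smaller and how the construction begins. Sections~\ref{sec:step}--\ref{sec:global} prove Theorem~\ref{thm:embed} and Corollary~\ref{cor:counter}. Section~\ref{sec:vanish} proves Theorem~\ref{thm:vanish} and is independent of the construction.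

\section{Homological facts}\label{sec:facts}

Let $S$ be a ring with $1$. The \emph{projective dimension} $\operatorname{pd}M$ (the \emph{flat dimension} $\operatorname{fd}M$) of a module $M$ is the least length of a resolution of $M$ by projective (flat) modules. The left (right) \emph{global dimension} of $S$ is the supremum of $\operatorname{pd}M$ over all left (right) modules. We use the following textbook facts; (F1)--(F4) hold for left and for right modules.

\begin{enumerate}
\item[(F1)] \emph{Dimension shifting.} Let $0\to K\to P_{d-1}\to\dots\to P_0\to M\to0$ be exact with all $P_i$ projective, $d\ge1$, and let $n\ge0$. Then $\operatorname{pd}M\le d+n$ if and only if $\operatorname{pd}K\le n$, and $\operatorname{fd}M\le d+n$ if and only if $\operatorname{fd}K\le n$.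
\item[(F2)] \emph{Equational criterion.} A right $S$-module $K$ is flat if and only if for every finite relation $\sum_jb_jc_j=0$ with $b_j\in K$, $c_j\in S$ there are finitely many $b'_i\in K$ and $d_{ij}\in S$ with $b_j=\sum_ib'_id_{ij}$ for all $j$ and $\sum_jd_{ij}c_j=0$ for all $i$.
\item[(F3)] \emph{Lazard.} Every homomorphism from a finitely presented module to a flat module factors through a finitely generated free module.
\item[(F4)] \emph{Auslander.} The global dimension is the supremum of the projective dimensions of the cyclic modules.
\item[(F5)] \emph{Symmetry.} A module $M$ has $\operatorname{fd}M\le d$ if and only if $\operatorname{Tor}^S_{d+1}$ vanishes on $M$ and every module of the other side. Hence all right modules have flat dimension at most $d$ if and only if all left modules do. The least such $d$ is the \emph{weak global dimension} $\operatorname{w.gl.dim}S$.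
\item[(F6)] The polynomial ring $k[x_1,\dots,x_n]$ over a field has global dimension $n$. The left (right) global dimension of a product $S_1\times S_2$ is the larger of those of $S_1$ and $S_2$, because a module over the product is a pair of modules, projective exactly when both members are.
\end{enumerate}

From now on $k$ is a field and algebras are associative. For a $k$-algebra $W$, with or without unit, $W^+=k\cdot1\oplus W$ denotes the algebra obtained by adjoining a new unit; $W$ is an ideal of $W^+$. A trace $T$ on $W$ extends to $W^+$ by $T(1)=0$, since $T((c+x)(c'+x'))=cT(x')+c'T(x)+T(xx')$ is symmetric in the two factors.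

\section{Traces detect Nil-groups}\label{sec:trace}

To show that a Nil-group is nonzero we need a function on nil objects that is additive on exact sequences and vanishes when $\nu=0$. For $\alpha=\mathrm{id}$ the trace of $\nu$ is such a function. Over a field it is useless, because nilpotent matrices have trace zero, but over a ring with nilpotent elements it carries information. For $s$ in a ring $S$ let $\rho_s\colon S\to S$ be the left $S$-linear map $x\mapsto xs$.

\begin{proposition}\label{prop:trace}
Let $S$ be a unital $k$-algebra and $T\colon S\to k$ a trace. There is a homomorphism $\tau\colon\operatorname{Nil}(S,\mathrm{id})\to k$ with $\tau[S,\rho_s]=T(s)$ for every nilpotent $s\in S$.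
\end{proposition}

\begin{proof}
Write elements of $S^n$ as rows, so that a homomorphism $S^n\to S^m$ of left modules is right multiplication by an $n\times m$ matrix. For an endomorphism $\phi$ of $S^n$ with matrix $N$ put $\operatorname{tr}_T(\phi)=\sum_iT(N_{ii})$. If $\phi\colon S^n\to S^m$ and $\psi\colon S^m\to S^n$ have matrices $N$ and $M$, then $\psi\phi$ and $\phi\psi$ have matrices $NM$ and $MN$, and
\begin{equation}\label{eq:cyclic}
\operatorname{tr}_T(\psi\phi)=\sum_{i,j}T(N_{ij}M_{ji})=\sum_{i,j}T(M_{ji}N_{ij})=\operatorname{tr}_T(\phi\psi).
\end{equation}
For an endomorphism $\nu$ of a finitely generated projective module $P$ choose maps $P\xrightarrow{\iota}S^n\xrightarrow{\pi}P$ with $\pi\iota=1$ and put $\tau(P,\nu)=\operatorname{tr}_T(\iota\nu\pi)$. If $P\xrightarrow{\iota'}S^m\xrightarrow{\pi'}P$ is another choice, then \eqref{eq:cyclic} gives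
\[
\operatorname{tr}_T(\iota'\nu\pi')=\operatorname{tr}_T\big((\iota'\pi)(\iota\nu\pi')\big)=\operatorname{tr}_T\big((\iota\nu\pi')(\iota'\pi)\big)=\operatorname{tr}_T(\iota\nu\pi),
\]
so $\tau(P,\nu)$ is well defined. If $\varphi\colon P\to Q$ is an isomorphism, the choice $(\iota\varphi^{-1},\varphi\pi)$ for $Q$ shows that $\tau(Q,\varphi\nu\varphi^{-1})=\tau(P,\nu)$.

Consider an exact sequence \eqref{eq:exact}. As $P_1$ is projective, $g$ has a section, which identifies $P$ with $P_0\oplus P_1$ so that $f$ and $g$ are the inclusion and the projection. The equations $f\nu_0=\nu f$ and $g\nu=\nu_1g$ give $\nu(x_0,x_1)=(\nu_0x_0+\delta x_1,\nu_1x_1)$ for some $\delta\colon P_1\to P_0$. Choose $(\iota_j,\pi_j)$ for $P_j$, let $N_j$ be the matrix of $\iota_j\nu_j\pi_j$, and use $(\iota_0\oplus\iota_1,\pi_0\oplus\pi_1)$ for $P$. The matrix of $\iota\nu\pi$ is $\left(\begin{smallmatrix}N_0&0\\ *&N_1\end{smallmatrix}\right)$, so $\tau(P,\nu)=\tau(P_0,\nu_0)+\tau(P_1,\nu_1)$. Finally $\tau(F,0)=0$, and $\rho_s$ has the $1\times1$ matrix $s$.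
\end{proof}

\begin{example}\label{ex:dual}
Let $R_0=k[t]/(t^2)$ and $T(a+bt)=b$, a trace because $R_0$ is commutative. Then $\tau[R_0,\rho_t]=1$, so $\widetilde{\operatorname{Nil}}(R_0,\mathrm{id})\ne0$. This is no counterexample to the conjecture: tensoring the resolution $\dots\to R_0\xrightarrow{t}R_0\xrightarrow{t}R_0\to k\to0$ with $k$ gives $\operatorname{Tor}^{R_0}_n(k,k)=k$ for all $n$, so $R_0$ has infinite global dimension.
\end{example}

The task is therefore to enlarge $R_0$ to a ring of finite global dimension to which $T$ extends. The embedding need not preserve the unit: all we use is that $t^2=0$ and $T(t)=1$.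

\section{An element of square zero and its trace}\label{sec:idea}

Let $S$ be a unital $k$-algebra with a trace $T$ and let $t\in S$ satisfy $t^2=0$. How small can the dimensions of $S$ be if $T(t)\ne0$? The right module $S/tS$ has the partial resolution
\begin{equation}\label{eq:syz}
0\to K\to S\xrightarrow{\,x\mapsto tx\,}S\to S/tS\to0,\qquad K=\{x\in S: tx=0\},
\end{equation}
and $t$ lies both in the first syzygy $tS$ and in the second syzygy $K$, where it satisfies the relation $t\cdot t=0$.

\begin{proposition}\label{prop:lower}
If $t^2=0$ and $T(t)\ne0$, then $\operatorname{w.gl.dim}S\ge2$, and the left and right global dimensions of $S$ are at least $3$.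
\end{proposition}

\begin{proof}
Suppose that $\operatorname{w.gl.dim}S\le1$. Then $tS$ is flat by (F1), and (F2) applied to $t\cdot t=0$ gives $t=\sum_i(ts_i)d_i$ with $d_it=0$. For $d=\sum_is_id_i$ we have $t=td$ and $dt=0$, so $T(t)=T(td)=T(dt)=0$.

Suppose that the right global dimension is at most $2$. Then $K$ is projective by (F1), hence a direct summand of a free module. Let $b_i\in K$ be the projections of the basis vectors and $\varphi_i\colon K\to S$ the coordinate functions, so that $x=\sum_ib_i\varphi_i(x)$, a finite sum, for each $x\in K$. With $d_i=\varphi_i(t)$ we have $t=\sum_ib_id_i$ and $d_ib_j=\varphi_i(t)b_j=\varphi_i(tb_j)=0$. Hence $T(t)=\sum_iT(d_ib_i)=0$. For the left global dimension apply this to $S^{\mathrm{op}}$, on which $T$ is also a trace.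
\end{proof}

The next case is $\operatorname{w.gl.dim}S\le2$, which asks only that $K$ be flat. Now (F2) applied to $t\cdot t=0$ demands
\begin{equation}\label{eq:demand}
t=\sum_ib_id_i,\qquad tb_i=0,\qquad d_it=0 .
\end{equation}
Compare this with the projective case. There the $d_i$ kill every $x$ with $tx=0$, in particular the $b_j$. Flatness makes the $d_i$ respect only finitely many relations given in advance, and the relations $tb_j=0$ are not available until the $b_j$ have been chosen. So the products $d_ib_j$ are unconstrained, and $T(t)=\sum_iT(d_ib_i)$ is no longer forced to vanish.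

In $R_0=k[t]/(t^2)$ the equations \eqref{eq:demand} have no solution, since they force $b_i,d_i\in kt$ and hence $b_id_i=0$. We adjoin one.

\begin{example}\label{ex:six}
Let $R_0'$ have the $k$-basis $e,t,u,v,w,f$, and let the nonzero products of basis elements be
\[
ee=e,\quad et=te=t,\quad ff=f,\quad fw=wf=w,\quad eu=uf=u,\quad fv=ve=v,\quad uv=t,\quad vu=w.
\]
This is the path algebra of the quiver with two vertices and one arrow in each direction, modulo the paths of length $3$; its unit is $e+f$, and $eR_0'e=ke+kt=R_0$. Here $t=uv$, $tu=0$ and $vt=0$, so \eqref{eq:demand} is solved. Let $T'$ be $1$ on $t$ and $w$ and $0$ on the other basis elements. The products of basis elements on which $T'$ is nonzero are $et,te,fw,wf,uv,vu$, each with value $1$, so $T'$ is a trace, and it extends $T$.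

The module $K=\{x\in R_0':tx=0\}$, spanned by $t,u,v,w,f$, is still not flat. It contains $u$, and $u\cdot w=0$. An element $d$ with $dw=0$ lies in the span of $e,t,u,v,w$. The only products of basis elements equal to $u$ are $eu$ and $uf$, so $u$ is not a sum of products $bd$ with $b\in K$ and $dw=0$.
\end{example}

Solving one relation thus creates new ones, and the step has to be repeated for all relations in all second syzygies, including those that appear later. In the limit all second syzygies are flat and the trace has survived. If everything is countable, a flat module has projective dimension at most $1$ (Lemma~\ref{lem:countable}), and the global dimension is at most $2+1=3$.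

\section{Adjoining a factorization}\label{sec:step}

We put the general relation in matrix form. Let $A$ be a $q\times p$ matrix over a ring and $K$ the kernel of left multiplication by $A$ on columns. Elements $b_1,\dots,b_r\in K$ are the columns of a $p\times r$ matrix $B$ with $AB=0$, and a relation $\sum_jb_jc_j=0$ is a column $C$ with $BC=0$.

\begin{definition}
A \emph{triple} over a $k$-algebra $R$ consists of matrices $A\in M_{q\times p}(R)$, $B\in M_{p\times r}(R)$, $C\in M_{r\times1}(R)$, with $p,q,r\ge1$, such that $AB=0$ and $BC=0$. A \emph{solution} of the triple in an algebra $R'\supset R$ is a pair $B'\in M_{p\times1}(R')$, $D\in M_{1\times r}(R')$ with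
\begin{equation}\label{eq:solution}
B=B'D,\qquad AB'=0,\qquad DC=0 .
\end{equation}
\end{definition}

A solution is what (F2) asks for, with the single new element $B'$ of the kernel. Let $u_1,\dots,u_p$ and $v_1,\dots,v_r$ be the entries of $B'$ and $D$. The equations \eqref{eq:solution} read $u_iv_j=B_{ij}$, $\sum_iA_{li}u_i=0$, $\sum_jv_jC_j=0$. So the $u_i$ should generate a left $R$-module $U$ with relation matrix $A$, the $v_j$ a right $R$-module $V$ with the relation $C$, and the products $U\times V\to R$ are prescribed by $B$. The products $vu$ should be as free as possible, so they should form $V\otimes_RU$. As in Example~\ref{ex:six} we place them in a second corner; then every longer word reduces, since $uvu'=(uv)u'$ with $uv\in R$. The resulting space $R\oplus U\oplus V\oplus(V\otimes_RU)$ equals $(R\oplus V)\otimes_R(R\oplus U)$, and in this form one computation gives associativity and one gives the trace.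

\begin{lemma}\label{lem:pairing}
Let $R$ be a unital $k$-algebra, $X$ a left and $Y$ a right $R$-module, and $\langle\ ,\ \rangle\colon X\times Y\to R$ a biadditive map with $\langle rx,y\rangle=r\langle x,y\rangle$ and $\langle x,yr\rangle=\langle x,y\rangle r$. Then $W=Y\otimes_RX$ is an associative $k$-algebra, possibly without unit, under
\[
(y\otimes x)(y'\otimes x')=y\otimes\langle x,y'\rangle x' ,
\]
and for each trace $T$ on $R$ the formula $T_W(y\otimes x)=T(\langle x,y\rangle)$ defines a trace on $W$.
\end{lemma}

The model is $X=R^{1\times n}$, $Y=R^{n\times1}$, $\langle x,y\rangle=xy$: then $y\otimes x\mapsto yx$ identifies $W$ with $M_n(R)$, and $T_W$ is $T$ applied to the sum of the diagonal entries.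

\begin{proof}
Since $k$ is central in $R$, the group $W$ is a $k$-vector space with $c(y\otimes x)=yc\otimes x=y\otimes cx$. The expression $y\otimes\langle x,y'\rangle x'$ is additive in each of the four variables, and
\[
yr\otimes\langle x,y'\rangle x'=y\otimes\langle rx,y'\rangle x',\qquad y\otimes\langle x,y'r\rangle x'=y\otimes\langle x,y'\rangle\,rx' ,
\]
so the product is well defined on $W\times W$. It is $k$-bilinear, because a scalar placed on $y$ or on $x'$ multiplies the result by that scalar. Both bracketings of $(y_1\otimes x_1)(y_2\otimes x_2)(y_3\otimes x_3)$ equal $y_1\otimes\langle x_1,y_2\rangle\langle x_2,y_3\rangle x_3$; for the bracketing $((\,\cdot\,)(\,\cdot\,))(\,\cdot\,)$ use $\langle\langle x_1,y_2\rangle x_2,y_3\rangle=\langle x_1,y_2\rangle\langle x_2,y_3\rangle$.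

The $k$-linear map $T_W$ is well defined because
\[
T(\langle x,yr\rangle)=T(\langle x,y\rangle r)=T(r\langle x,y\rangle)=T(\langle rx,y\rangle),
\]
and
\[
T_W\big((y\otimes x)(y'\otimes x')\big)=T\big(\langle\langle x,y'\rangle x',y\rangle\big)=T\big(\langle x,y'\rangle\langle x',y\rangle\big)
\]
is unchanged when the two factors are interchanged. Both facts use that $T$ is a trace.
\end{proof}

\begin{proposition}\label{prop:step}
Let $R$ be a unital $k$-algebra with unit $e$ and let $(A,B,C)$ be a triple over $R$. There is a unital $k$-algebra $R'$ containing $R$ as the subalgebra $eR'e$ such that the triple has a solution in $R'$ and every trace on $R$ extends to a trace on $R'$. If $k$ and $R$ are countable, so is $R'$.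
\end{proposition}

\begin{proof}
Let $U=R^{1\times p}/R^{1\times q}A$, a left $R$-module, and $V=R^{r\times1}/CR$, a right $R$-module. Put $\theta(\bar x,\bar y)=xBy\in R$ for $\bar x\in U$, $\bar y\in V$. This is well defined: $xBy=0$ if $x=zA$ because $AB=0$, and $xBy=0$ if $y=Cs$ because $BC=0$. It is biadditive, left $R$-linear in $\bar x$ and right $R$-linear in $\bar y$. Apply Lemma~\ref{lem:pairing} to
\[
X=R\oplus U,\qquad Y=R\oplus V,\qquad \langle(a,u),(s,v)\rangle=as+\theta(u,v),
\]
and let $R'=W^+$. We have
\[
W=(R\otimes_RR)\oplus(R\otimes_RU)\oplus(V\otimes_RR)\oplus(V\otimes_RU)=R\oplus U\oplus V\oplus(V\otimes_RU),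
\]
where $a\in R$, $u\in U$, $v\in V$ correspond to $(e,0)\otimes(a,0)$, $(e,0)\otimes(0,u)$, $(0,v)\otimes(e,0)$. With these identifications the product of $W$ restricts to the given structures:
\begin{align*}
a\cdot a'&=(e,0)\otimes\langle(a,0),(e,0)\rangle(a',0)=aa', &
a\cdot u&=(e,0)\otimes\langle(a,0),(e,0)\rangle(0,u)=au,\\
v\cdot a&=(0,v)\otimes\langle(e,0),(e,0)\rangle(a,0)=va, &
u\cdot v&=(e,0)\otimes\langle(0,u),(0,v)\rangle(e,0)=\theta(u,v).
\end{align*}
So $R$ is a subalgebra of $R'$. For $y=(s,v)$ and $x=(a,u)$ we get $e\cdot(y\otimes x)=(e,0)\otimes sx$ and then $e\cdot(y\otimes x)\cdot e=(e,0)\otimes(sa,0)=sa\in R$. Also $e\cdot1\cdot e=e$. Hence $eR'e=R$.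

Let $u_i\in U$ and $v_j\in V$ be the classes of the standard basis vectors, $B'$ the column with entries $u_i$ and $D$ the row with entries $v_j$. Then $u_iv_j=\theta(u_i,v_j)=B_{ij}$. The element $\sum_iA_{li}u_i$ is the class of the $l$-th row of $A$, which is zero in $U$, and $\sum_jv_jC_j$ is the class of $C$, which is zero in $V$. This is \eqref{eq:solution}.

If $T$ is a trace on $R$, then $T_W(a)=T(\langle(a,0),(e,0)\rangle)=T(a)$ for $a\in R$, so $T_W$ extends $T$, and $T_W$ extends to $W^+$. If $k$ and $R$ are countable, then so are $X$, $Y$, their tensor product and $W^+$.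
\end{proof}

With $f=1-e$ the algebra $R'$ has the block form $\left(\begin{smallmatrix}R&U\\ V&kf\oplus(V\otimes_RU)\end{smallmatrix}\right)$. The new unit is needed because $ue=0$ and $ev=0$. For $R=k[t]/(t^2)$ and $A=B=C=(t)$ we have $U=ku$, $V=kv$, $\theta(u,v)=t$ and $V\otimes_RU=k\,(v\otimes u)$, and $R'$ is the algebra of Example~\ref{ex:six}.

\section{The ring $\Lambda$ and its weak global dimension}\label{sec:weak}

Let $k$ and $R_0$ be countable, as in Theorem~\ref{thm:embed}. We construct countable unital $k$-algebras $R_0\subset R_1\subset R_2\subset\cdots$, with units $e_n$, such that $R_{m+1}$ arises from $R_m$ by Proposition~\ref{prop:step}. The schedule must reach every triple over every $R_n$. The set of triples over a countable algebra is countably infinite, since all sizes occur; as soon as $R_n$ is constructed we enumerate the triples over it by $j=0,1,2,\dots$. Every $m\ge0$ has a unique expression $m=2^i(2j+1)-1$ with $i,j\ge0$, and $i\le2^i-1\le m$. At step $m$ the algebra $R_i$ is therefore available; the $j$-th triple over $R_i$ is also a triple over $R_m$, and we let $R_{m+1}=R_m'$ for this triple.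

Put
\[
J=\bigcup_nR_n,\qquad\Lambda=J^+=k\cdot1\oplus J .
\]
The algebra $J$ has no unit, which is why we adjoin one. The ring $\Lambda$ is countable and $J$ is an ideal with $\Lambda/J=k$.

\begin{lemma}\label{lem:lambda}
\begin{enumerate}
\item[(a)] $e_ne_m=e_me_n=e_n$ for $n\le m$, and $e_n\Lambda e_n=R_n$.
\item[(b)] Every trace on $R_0$ extends to a trace on $\Lambda$.
\item[(c)] Every triple over $J$ has a solution in $J$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first claim holds because $e_n\in R_m$. For $m\ge n$ we have $e_nR_{m+1}e_n=e_n(e_mR_{m+1}e_m)e_n=e_nR_me_n$, so $e_nR_me_n=R_n$ by induction. Hence $e_nJe_n=R_n$, and $e_n\cdot1\cdot e_n=e_n\in R_n$.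

(b) Extend the trace successively to $R_1,R_2,\dots$ by Proposition~\ref{prop:step}. Any two elements of $J$ lie in some $R_n$, so the result is a trace on $J$, and it extends to $J^+$.

(c) The finitely many entries lie in some $R_i$, so the triple is the $j$-th one over $R_i$ for some $j$. It is solved in $R_{m+1}$ for $m=2^i(2j+1)-1$.
\end{proof}

Parts (a) and (b) give $e_0\Lambda e_0=R_0$ and statement (2) of Theorem~\ref{thm:embed}. Part (c) solves triples over $J$, not over $\Lambda$, so it applies only to modules that can be presented by matrices over $J$. We split an arbitrary module into such a part and a $k$-vector space.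

\begin{proposition}\label{prop:weak}
$\operatorname{w.gl.dim}\Lambda\le2$.
\end{proposition}

\begin{proof}
By (F5) it suffices to show that every right $\Lambda$-module $M$ has $\operatorname{fd}M\le2$. Let $MJ$ be the submodule of finite sums $\sum x_i\rho_i$ with $x_i\in M$, $\rho_i\in J$. For every left module $N$ the sequence $\operatorname{Tor}_3(MJ,N)\to\operatorname{Tor}_3(M,N)\to\operatorname{Tor}_3(M/MJ,N)$ is exact, so it suffices to treat $M/MJ$ and $MJ$.

\emph{The quotient $M/MJ$.} This is a module over the field $\Lambda/J=k$, hence a direct sum of copies of $\Lambda/J$. Let $f_0=e_0$ and $f_n=e_n-e_{n-1}$ for $n\ge1$. By Lemma~\ref{lem:lambda}(a) these are orthogonal idempotents in $J$, and $\rho\in R_n$ satisfies $\rho=e_n\rho=\sum_{i\le n}f_i\rho$. Thus $J=\bigoplus_nf_n\Lambda$ is a projective right module, $\operatorname{pd}(\Lambda/J)\le1$, and $\operatorname{fd}(M/MJ)\le1$.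

\emph{A presentation of $MJ$.} Call a right module \emph{locally unital} if each element $x$ satisfies $xe_n=x$ for some $n$; then $xe_m=xe_ne_m=x$ for all $m\ge n$. The module $MJ$ is locally unital, because $(\sum x_i\rho_i)e_n=\sum x_i\rho_i$ once all $\rho_i$ lie in $R_n$. So is $J$, and so are submodules and direct sums of locally unital modules, in particular direct sums of the modules $e_n\Lambda\subset J$. Let $M'$ be locally unital. For each $x\in M'$ choose $n$ with $xe_n=x$; the homomorphism $e_n\Lambda\to M'$, $y\mapsto xy$, has $x$ in its image. The sum of these maps is a surjection onto $M'$ from a nonempty direct sum of modules $e_n\Lambda$, and its kernel is again locally unital. Doing this twice we obtain an exact sequence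
\[
0\to K\to F_1\xrightarrow{g}F_0\to MJ\to0
\]
with $F_0,F_1$ nonempty direct sums of modules $e_n\Lambda$, which are projective. By (F1) it remains to show that $K$ is flat.

\emph{Flatness of $K$.} We verify (F2). Let $\sum_{j=1}^rb_jc_j=0$ with $b_j\in K$ and $c_j\in\Lambda$. The $b_j$ lie in a finite subsum $\bigoplus_{i=1}^pe_{n_i}\Lambda$ of $F_1$, and $g$ maps this finitely generated module into a finite subsum $\bigoplus_{l=1}^qe_{m_l}\Lambda$ of $F_0$; we may take $p,q\ge1$. Write elements of the subsums as columns. With $\varepsilon=\operatorname{diag}(e_{n_1},\dots,e_{n_p})$ the first subsum is $\varepsilon\Lambda^p$. Let $A$ be the $q\times p$ matrix whose $i$-th column is the image under $g$ of the $i$-th column of $\varepsilon$. Then $A$ has entries in $J$, $A\varepsilon=A$, and $g(x)=Ax$ for $x\in\varepsilon\Lambda^p$. Let $B$ be the $p\times r$ matrix with columns $b_j$. It has entries in $J$ and satisfies $\varepsilon B=B$ and $AB=0$.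

The coefficients $c_j$ need not lie in $J$, and we correct this with a local unit. Choose $N$ such that all entries of $B$ lie in $R_N$ and put $e=e_N$, so that $b_je=b_j$. Let $C$ be the column with entries $ec_j\in J$. Then $BC=\sum_jb_jec_j=\sum_jb_jc_j=0$, so $(A,B,C)$ is a triple over $J$. Let $B'$ and $D=(D_1,\dots,D_r)$ be a solution, given by Lemma~\ref{lem:lambda}(c), and put $b'=\varepsilon B'\in\varepsilon\Lambda^p$ and $d_j=D_je$. Then
\[
g(b')=A\varepsilon B'=AB'=0,\qquad b'd_j=\varepsilon B'D_je=\varepsilon b_je=b_j,\qquad\sum_jd_jc_j=\sum_jD_j(ec_j)=DC=0 .
\]
Thus $b'\in K$, and the condition of (F2) holds with the single element $b'$.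
\end{proof}

Although the construction treats only right modules, (F5) gives the same bound for left modules, and this is what makes Theorem~\ref{thm:embed} two-sided.

\section{From flat to projective dimension}\label{sec:global}

A flat module is approximated by finitely generated free modules through (F3). When everything is countable the approximations can be arranged in a sequence, and a sequence has a resolution of length one.

\begin{lemma}\label{lem:countable}
A countable flat module $G$ over a countable ring $S$ has projective dimension at most $1$.
\end{lemma}

\begin{proof}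
Write $G=F/H$ with $F$ free on $x_1,x_2,\dots$. Then $F$ is countable, so $H$ is generated by a sequence $h_1,h_2,\dots$. Choose $m_1<m_2<\cdots$ with $h_1,\dots,h_i\in\langle x_1,\dots,x_{m_i}\rangle$ and put $G_i=\langle x_1,\dots,x_{m_i}\rangle/\langle h_1,\dots,h_i\rangle$, a finitely presented module. Let $\gamma_{ij}\colon G_i\to G_j$ for $i\le j$ and $\gamma_i\colon G_i\to G$ be the natural maps. Every element of $G$ comes from some $G_i$, because $m_i\to\infty$. An element of $G_i$ killed by $\gamma_i$ is killed by some $\gamma_{ij}$, because an element of $H$ lies in some $\langle h_1,\dots,h_j\rangle$. So $G=\varinjlim G_i$.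

We claim that for each $i$ there is $j>i$ such that $\gamma_{ij}$ factors through a finitely generated free module. By (F3), $\gamma_i=\chi\phi$ with $\phi\colon G_i\to L$, $\chi\colon L\to G$ and $L$ finitely generated free. The images under $\chi$ of a basis of $L$ come from some $G_{i'}$ with $i'>i$, so $\chi=\gamma_{i'}\psi$ for some $\psi\colon L\to G_{i'}$. Then $\gamma_{i'}(\psi\phi-\gamma_{ii'})=\chi\phi-\gamma_i=0$. As $G_i$ is finitely generated, there is $j\ge i'$ with $\gamma_{i'j}(\psi\phi-\gamma_{ii'})=0$, that is, $\gamma_{ij}=(\gamma_{i'j}\psi)\phi$.

Repeated use of the claim gives $1=i_0<i_1<i_2<\cdots$ and a sequence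
\[
G_{i_0}\to L_1\to G_{i_1}\to L_2\to G_{i_2}\to\cdots
\]
with $L_n$ finitely generated free, in which the composites $G_{i_{n-1}}\to G_{i_n}$ are the natural maps. The $G_{i_n}$ and the $L_n$ are both cofinal in it, so $G=\varinjlim L_n$ along maps $\lambda_n\colon L_n\to L_{n+1}$. Let $\lambda$ be the endomorphism of $\bigoplus_nL_n$ given by $\lambda_n$ on $L_n$. The cokernel of $1-\lambda$ is $\varinjlim L_n$. The map $1-\lambda$ is injective: if $z_n$ is the first nonzero component of $z$, then the $n$-th component of $(1-\lambda)z$ is $z_n$. So $0\to\bigoplus L_n\xrightarrow{1-\lambda}\bigoplus L_n\to G\to0$ is a free resolution.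
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:embed}]
After Lemma~\ref{lem:lambda} and Proposition~\ref{prop:weak} it remains to bound projective dimensions. Arbitrary modules are not countable, but by (F4) it suffices to treat $\Lambda/I$ for a left or right ideal $I$. Since $I$ is countable, there is an exact sequence $0\to G\to F\to\Lambda\to\Lambda/I\to0$ with $F$ free of countable rank. The module $G$ is countable, and it is flat by (F1) because $\operatorname{fd}(\Lambda/I)\le2$. Lemma~\ref{lem:countable} gives $\operatorname{pd}G\le1$, and (F1) gives $\operatorname{pd}(\Lambda/I)\le3$.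
\end{proof}

Countability of $k$ and $R_0$ was used twice: to schedule all triples in one sequence of steps, and to apply Lemma~\ref{lem:countable}. That $k$ is a field was used to decompose $M/MJ$ into copies of $\Lambda/J$.

\begin{proof}[Proof of Corollary~\ref{cor:counter}]
Extend the trace $T(a+bt)=b$ from $R_0=k[t]/(t^2)$ to $\Lambda$ and let $\tau$ be the homomorphism of Proposition~\ref{prop:trace}. For $c\in k$ the element $ct\in\Lambda$ has square zero, so $[\Lambda,\rho_{ct}]$ lies in $\widetilde{\operatorname{Nil}}(\Lambda,\mathrm{id})$, and $\tau[\Lambda,\rho_{ct}]=T(ct)=c$. Hence $\tau$ maps $\widetilde{\operatorname{Nil}}(\Lambda,\mathrm{id})$ onto $k$, while all $\Lambda$-modules have projective dimension at most $3$. Since $T(t)=1$, Proposition~\ref{prop:lower} shows that the upper bounds in Theorem~\ref{thm:embed}(1) are attained.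

For $n\ge3$ let $S=\Lambda\times k[x_1,\dots,x_n]$. By (F6) its left and right global dimensions are $\max(3,n)=n$. The map $(x,y)\mapsto T(x)$ is a trace on $S$ with value $1$ on the element $(t,0)$ of square zero, so $[S,\rho_{(t,0)}]\ne0$ by Proposition~\ref{prop:trace}.
\end{proof}

\begin{remark}
The ring $\Lambda$ of Corollary~\ref{cor:counter} is not left coherent. Over a left coherent ring a finitely presented module has a resolution by finitely generated free modules, and if the left global dimension is $n<\infty$ the $n$-th syzygy is projective by (F1) and finitely generated. Such a ring is therefore regular coherent, and its reduced Nil-groups vanish by the theorem of Bass and Waldhausen.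
\end{remark}

\section{Vanishing in low dimension}\label{sec:vanish}

We prove Theorem~\ref{thm:vanish}. In global dimension $1$ we filtered $P$ by the kernels of the powers of $\nu$. In global dimension $2$ these kernels are still projective, but they need not be finitely generated, so they do not define nil objects. The proof of Proposition~\ref{prop:lower} suggests a substitute: factor $\nu$ and interchange the factors. The following lemma allows this in $\operatorname{Nil}(R,\alpha)$ itself; it takes the place of the identity $T(xy)=T(yx)$.

\begin{lemma}\label{lem:swap}
Let $P,Q$ be finitely generated projective $R$-modules, $b\colon P\to Q$ an $\alpha$-linear map and $a\colon Q\to P$ an $R$-linear map with $ab$ nilpotent. Then $ba$ is nilpotent, and $[P,ab]-[P,0]=[Q,ba]-[Q,0]$ in $\operatorname{Nil}(R,\alpha)$.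
\end{lemma}

\begin{proof}
Both $ab$ and $ba$ are $\alpha$-linear, and $(ba)^{j+1}=b(ab)^ja$ shows that $ba$ is nilpotent. We exhibit one nil object on $P\oplus Q$ as an extension in two ways. Let $\mu(x,y)=(abx,bx)$. This map is $\alpha$-linear, and it is nilpotent since $\mu^{j+1}(x,y)=((ab)^{j+1}x,\,b(ab)^jx)$. It vanishes on $Q$ and induces $ab$ on the quotient $P$, so
\[
0\to(Q,0)\to(P\oplus Q,\mu)\to(P,ab)\to0
\]
is an exact sequence of nil objects. Let $h(x,y)=(x-ay,y)$, an $R$-linear automorphism with $h^{-1}(x,y)=(x+ay,y)$, and put $\mu'=h\mu h^{-1}$. With $z=x+ay$ we have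
\[
\mu'(x,y)=h(abz,\,bz)=(abz-abz,\,bz)=(0,\,bx+bay).
\]
So $\mu'$ restricts to $ba$ on $Q$ and induces $0$ on the quotient $P$, which gives the exact sequence
\[
0\to(Q,ba)\to(P\oplus Q,\mu')\to(P,0)\to0 .
\]
Since $h$ is an isomorphism $(P\oplus Q,\mu)\to(P\oplus Q,\mu')$, we obtain $[Q,0]+[P,ab]=[Q,ba]+[P,0]$.
\end{proof}

An interchange makes progress only if it lowers the order of nilpotence. In Example~\ref{ex:six} the lemma, with $b=\rho_u$ and $a=\rho_v$, gives $[R_0',\rho_t]=[R_0',\rho_w]$ and merely trades one nonzero map of square zero for another. Under the hypotheses of Theorem~\ref{thm:vanish} the factorization can be chosen so that the order drops.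

To apply homological facts to twisted maps we make them linear. For an automorphism $\beta$ of $R$ let ${}^\beta P$ be the group $P$ with the action $r*x=\beta(r)x$. A $\beta$-linear map $P\to P$ is the same as an $R$-linear map $P\to{}^\beta P$; in particular its kernel is a submodule. The bijection $\beta\colon R\to{}^\beta R$ is an isomorphism of left modules and twisting preserves direct sums, so ${}^\beta P$ is finitely generated projective when $P$ is. If $x_1,\dots,x_n$ generate $P$ and $\phi$ is $\beta$-linear, then $\phi(\sum r_ix_i)=\sum\beta(r_i)\phi(x_i)$, and since $\beta$ is onto, $\phi(P)$ is the submodule generated by the $\phi(x_i)$. These two points are where $\alpha$ must be an automorphism. Finally, $\nu^j$ is $\alpha^j$-linear when $\nu$ is $\alpha$-linear.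

\begin{proof}[Proof of Theorem~\ref{thm:vanish}]
We show by induction on $l\ge1$ that $[P,\nu]=[P,0]$ for all nil objects with $\nu^l=0$. For $l=1$ there is nothing to prove. Let $l\ge2$ and $\nu^l=0$.

\emph{Case \textup{(i)}.} Let $K=\ker\nu^{l-1}$ and $\beta=\alpha^{l-1}$. The sequence
\[
0\to K\to P\xrightarrow{\nu^{l-1}}{}^\beta P\to\operatorname{coker}\to0
\]
is exact with projective middle terms, and the cokernel has projective dimension at most $2$, so $K$ is projective by (F1). Also $\nu(P)\subset K$, since $\nu^l=0$. Choose $L$ such that $K\oplus L$ is free, and fix a basis. The finitely generated submodule $\nu(P)\oplus0$ lies in the span $F_0$ of finitely many basis elements; the finitely generated free module $F_0$ will stand in for $K$. Define the $\alpha$-linear map $b\colon P\to F_0$ by $b(x)=(\nu x,0)$, and let $a\colon F_0\to P$ be the restriction of the projection $K\oplus L\to K\subset P$. Then $ab=\nu$, and for $y\in F_0$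
\[
(ba)^{l-1}(y)=b(ab)^{l-2}a(y)=(\nu^{l-1}(ay),0)=0,
\]
because $ay\in K$. By induction $[F_0,ba]=[F_0,0]$, and Lemma~\ref{lem:swap} gives $[P,\nu]=[P,0]$.

\emph{Case \textup{(ii)}.} Let $K=\ker\nu$ and let $\pi\colon P\to P/K$ be the projection. If $P/K$ were projective, a section $\sigma$ of $\pi$ would give an endomorphism $D=\sigma\pi$ of $P$ with $\pi D=\pi$ and $D(K)=0$. We only know that $P/K$ is flat: it is isomorphic to the image of $\nu\colon P\to{}^\alpha P$, a submodule of a projective module, and (F1) applies because the cokernel has flat dimension at most $1$. Flatness still gives $D$ with $\pi D=\pi$ that kills a prescribed finitely generated submodule of $K$, and the one we need is $N=\nu^{l-1}(P)$, which lies in $K$ since $\nu^l=0$.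

The module $P/N$ is finitely presented, being the quotient of a finitely generated projective module by a finitely generated submodule. By (F3) the natural map $P/N\to P/K$ factors as $P/N\xrightarrow{\phi}L\xrightarrow{\chi}P/K$ with $L$ finitely generated free. Choose $\psi\colon L\to P$ with $\pi\psi=\chi$, and let $D$ be the $R$-linear composite $P\to P/N\xrightarrow{\phi}L\xrightarrow{\psi}P$. Then $D(N)=0$, that is, $D\nu^{l-1}=0$. Also $\pi D$ is the composite $P\to P/N\to P/K$, which is $\pi$; so $(1-D)(P)\subset K$, that is, $\nu D=\nu$. For $j\ge1$ it follows that $(D\nu)^j=D(\nu D)^{j-1}\nu=D\nu^j$, and hence $(D\nu)^{l-1}=0$. By induction $[P,D\nu]=[P,0]$. Lemma~\ref{lem:swap} with $Q=P$, $a=D$, $b=\nu$ has $ab=D\nu$ and $ba=\nu D=\nu$, and gives $[P,\nu]=[P,D\nu]=[P,0]$.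

In both cases $[F,\nu]=[F,0]=0$ for every nil object with $F$ free, so $\widetilde{\operatorname{Nil}}(R,\alpha)=0$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{CT} \emph{Introduction to Controlled Topology and Its Applications}, \texttt{http://www.samos.aegean.gr/math/prasside/prassidis.pdf}.
\end{thebibliography}
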